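\title{Partition regularity of equations with a linear and a quadratic part}

\begin{abstract}
We prove that an equation $\sum_i c_ix_i=\sum_j d_jy_j^2$ with nonzero integer coefficients has a nonconstant monochromatic solution in every finite coloring of the positive integers if and only if some nonempty subfamily of the $c_i$, or some nonempty subfamily of the $d_j$, has sum zero. Necessity comes from an explicit coloring and holds with $k$-th powers in place of squares for every $k\ge2$. The central case of sufficiency is the equation $Cx=D(u^2-v^2)+F(t)$ with $F(0)=0$. We solve it by repeatedly dilating a dense set, and we steer the dilations with a polynomial recurrence theorem along idempotent ultrafilters.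
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb N=\{1,2,3,\dots\}$. A \emph{finite coloring} is a partition of $\mathbb N$ into finitely many classes, and a tuple of positive integers is \emph{monochromatic} if all its entries lie in one class. An equation $P(x_1,\dots,x_s)=0$ with $P\in\mathbb Z[x_1,\dots,x_s]$ is \emph{partition regular} if every finite coloring admits a monochromatic solution, whose entries need not be distinct. A list $a_1,\dots,a_s$ of nonzero integers satisfies the \emph{Rado condition} if $\sum_{j\in J}a_j=0$ for some nonempty $J\subseteq\{1,\dots,s\}$.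

For diagonal equations of a single degree this condition is known to decide partition regularity in the following cases. By Rado's theorem, a linear equation $\sum_{i=1}^sa_ix_i=0$ with nonzero integer coefficients is partition regular if and only if $a_1,\dots,a_s$ satisfy the Rado condition. By a theorem of Chow, Lindqvist and Prendiville, for every $k\in\mathbb N$ there is $s_0$ such that, for all $s>s_0$ and all nonzero integers $a_1,\dots,a_s$, the equation $\sum_{i=1}^sa_ix_i^k=0$ is partition regular if and only if $a_1,\dots,a_s$ satisfy the Rado condition. The next case mixes two degrees: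
\begin{equation}\label{eq:main}
\sum_{i=1}^nc_ix_i=\sum_{j=1}^md_jy_j^2 ,
\end{equation}
where $n,m\ge1$ and $c_1,\dots,c_n,d_1,\dots,d_m$ are nonzero integers. An equation with a constant solution is partition regular for a trivial reason, since a constant tuple is monochromatic in every coloring; $x=y^2$ with $x=y=1$ is an example. We therefore call an equation \emph{nontrivially partition regular} if every finite coloring admits a monochromatic solution in which the variables are not all equal. Open Problem~3 of \cite{source} asks whether \eqref{eq:main} is partition regular exactly when the linear part or the quadratic part satisfies a Rado condition. We read the question with nontrivial partition regularity and show that the answer is yes.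

\begin{theorem}\label{thm:main}
Let $n,m\ge1$ and let $c_1,\dots,c_n,d_1,\dots,d_m$ be nonzero integers. Equation \eqref{eq:main} is nontrivially partition regular if and only if $(c_i)$ or $(d_j)$ satisfies the Rado condition.
\end{theorem}

Each direction holds in a stronger form. Theorem~\ref{thm:main} is Theorem~\ref{thm:suff} with $G=0$ together with Theorem~\ref{thm:nec} with $k=2$.

\begin{theorem}[Sufficiency]\label{thm:suff}
Let $c_i,d_j$ be as in Theorem~\ref{thm:main}, let $l\ge0$, and let $G\in\mathbb Z[z_1,\dots,z_l]$ have zero constant term. If $(c_i)$ or $(d_j)$ satisfies the Rado condition, then $\sum_ic_ix_i=\sum_jd_jy_j^2+G(z_1,\dots,z_l)$ is nontrivially partition regular.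
\end{theorem}

\begin{theorem}[Necessity]\label{thm:nec}
Let $c_i,d_j$ be as in Theorem~\ref{thm:main} and let $k\ge2$. If $\sum_ic_ix_i=\sum_jd_jy_j^k$ is nontrivially partition regular, then $(c_i)$ or $(d_j)$ satisfies the Rado condition.
\end{theorem}

To see why one would guess this criterion, start with $x=y^2$. Give $1$ its own color and color $x\ge2$ by the parity of $\lfloor\log_2\log_2x\rfloor$. Squaring raises $\log_2\log_2$ by exactly $1$, so no nonconstant solution is monochromatic. In \eqref{eq:main}, put $X=\max x_i$ and $Y=\max y_j$. If the left side has size about $X$ and the right side has size about $Y^2$, then $X$ is about $Y^2$, and a coloring of the same kind separates $X$ from $Y$. So a solution that survives must have cancellation among the largest terms of one side, as in $x_1-2x_2=y^2$ with $x_2$ much larger than $y^2$. A coloring by leading digits makes the ratio of two numbers of the same color either close to $1$ or very far from $1$; then the largest terms can cancel only if their coefficients sum to zero. This is the Rado condition, and Section~\ref{sec:nec} makes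 the argument exact.

Conversely, a zero-sum subfamily of coefficients lets us merge variables. If it lies in the linear part, \eqref{eq:main} reduces to $x'-x=Q(t)$ for a polynomial $Q$ with $Q(0)=0$; this is a recurrence statement for a dense color class. If it lies in the quadratic part, \eqref{eq:main} reduces to the following equation.

\begin{theorem}\label{thm:key}
Let $C,D$ be nonzero integers and let $F\in\mathbb Z[t]$ satisfy $F(0)=0$. For every finite coloring of $\mathbb N$ there are $u,v,x,t$ of the same color with $u\ne v$ and
\[
Cx=D(u^2-v^2)+F(t).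
\]
\end{theorem}

This is the central step. With $u=y+s$ and $v=y-s$ we have $u^2-v^2=4sy$, so the equation couples an additive pattern (the points $y\pm s$) with a multiplicative one (a multiple of $y$ by a factor proportional to $s$). Section~\ref{sec:model} shows the method on $x=u^2-v^2$ with two colors and isolates the obstacle that $F$ creates. Sections~\ref{sec:ultra} and~\ref{sec:rec} build the tools that remove it, Section~\ref{sec:key} proves Theorem~\ref{thm:key}, and Section~\ref{sec:suff} deduces Theorem~\ref{thm:suff}. The external results used are Szemer\'edi's theorem, Herglotz's theorem and the Ellis--Numakura theorem; each is recalled where it is needed.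

\section{A coloring by leading digits and by scale}\label{sec:nec}

The first lemma is the only place where the failure of the Rado condition is used. It treats numbers that agree, up to a small relative error, with a common number $\theta$ times a power of a large base.

\begin{lemma}\label{lem:nocancel}
Let $a_1,\dots,a_s$ be nonzero integers that do not satisfy the Rado condition, and let $L\ge\sum_i|a_i|$. Let $\beta\ge8L$, $\theta>0$, and $w_i=\beta^{\kappa_i}\theta(1+\varepsilon_i)$ with $\kappa_i\in\mathbb Z$ and $0\le\varepsilon_i\le\frac1{4L}$. Then $|\sum_ia_iw_i|\ge\frac14\max_iw_i$.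
\end{lemma}

\begin{proof}
Let $\kappa=\max_i\kappa_i$ and $I=\{i:\kappa_i=\kappa\}$. The integer $\sum_{i\in I}a_i$ is nonzero, so its absolute value is at least $1$. Since $1+\varepsilon_i\le2$,
\[
\frac{|\sum_ia_iw_i|}{\theta\beta^\kappa}\ge\Big|\sum_{i\in I}a_i\Big|-\sum_{i\in I}|a_i|\varepsilon_i-\sum_{i\notin I}|a_i|\frac2\beta\ge1-\frac14-\frac14=\frac12 ,
\]
while $\max_iw_i\le2\theta\beta^\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nec}]
Assume that neither list satisfies the Rado condition. Put $L=\max(\sum_i|c_i|,\sum_j|d_j|)$ and $H=4L$. Fix an integer $b\ge8L$, and let $\eta=b^{1/T}$ with $T\in\mathbb N$ so large that $\eta^k\le1+\frac1{4L}$. Every $x\in\mathbb N$ determines integers $\kappa(x)\ge0$ and $0\le\omega(x)<T$ by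
\[
b^{\kappa(x)}\eta^{\omega(x)}\le x<b^{\kappa(x)}\eta^{\omega(x)+1}.
\]
Give each $x\le H^4$ a color of its own, and give each $x>H^4$ the color
\[
\big(\omega(x),\ \lfloor2\log_k\ln x\rfloor\bmod4\big).
\]
The first coordinate records the leading digits of $x$ in base $b$, and the second records its scale.

Suppose that a monochromatic solution has variables that are not all equal. Its color class has at least two elements, so all variables exceed $H^4$, and they share one value $\omega$. Put $\theta=\eta^\omega$, $X=\max x_i$, $Y=\max y_j$. Each variable has the form $b^\kappa\theta(1+\varepsilon)$ with $1\le1+\varepsilon<\eta$. Since $\eta\le\eta^k\le1+\frac1{4L}$, Lemma~\ref{lem:nocancel} with $\beta=b$ gives $|\sum_ic_ix_i|\ge X/4$. The $k$-th power of a variable is $(b^k)^\kappa\theta^k(1+\varepsilon)^k$ with $1\le(1+\varepsilon)^k\le1+\frac1{4L}$, so Lemma~\ref{lem:nocancel} with $b^k$ and $\theta^k$ in place of $\beta$ and $\theta$ gives $|\sum_jd_jy_j^k|\ge Y^k/4$. The two sums are equal, and they are bounded by $LX$ and by $LY^k$. Hence $X/4\le LY^k$ and $Y^k/4\le LX$, that is,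 $|\ln X-k\ln Y|\le\ln H$. As $\ln Y>4\ln H$,
\[
\frac{\ln X}{\ln Y}\in\Big[k-\frac14,\,k+\frac14\Big]\subseteq\big[k^{1/2},k^{3/2}\big];
\]
the inclusion holds because $k-k^{1/2}\ge2-\sqrt2>\frac14$ and $k^{3/2}-k\ge2\sqrt2-2>\frac14$ for $k\ge2$. Therefore $2\log_k\ln X-2\log_k\ln Y\in[1,3]$, and the integer parts of $2\log_k\ln X$ and $2\log_k\ln Y$ differ by $1$, $2$ or $3$. So $X$ and $Y$ have different colors, a contradiction.
\end{proof}

\begin{remark}
The hypothesis $k\ge2$ separates the scales of $X$ and $Y$, and the theorem fails for $k=1$: the equation $x_1+x_2=y$ is partition regular by Rado's theorem and has no constant solution, yet neither $(1,1)$ nor $(1)$ satisfies the Rado condition.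
\end{remark}

\section{The equation $x=u^2-v^2$}\label{sec:model}

\subsection*{Density and return times}
The \emph{upper Banach density} of $B\subseteq\mathbb N$ is
\[
d^*(B)=\limsup_{L\to\infty}\ \max_{a\ge0}\ \frac{|B\cap[a+1,a+L]|}{L},
\]
and we call $B$ \emph{dense} if $d^*(B)>0$. For $n\in\mathbb Z$ let $B-n=\{x\in\mathbb N:x+n\in B\}$. Three properties follow from the definition. First, $d^*(B\cup B')\le d^*(B)+d^*(B')$, so a finite partition of a dense set has a dense part. Second, $d^*(B-n)\le d^*(B)$ for $n\ge1$. Third, for integers $h\ge0$ and $M\ge1$,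
\begin{equation}\label{eq:dilate}
d^*(h+MB)\ge d^*(B)/M ,
\end{equation}
since $x\mapsto h+Mx$ maps $[a+1,a+L]$ into $[h+Ma+1,h+Ma+ML]$. The set of \emph{return times} of $B$ is
\[
\mathcal R(B)=\{n\in\mathbb Z: B\cap(B-n)\text{ is dense}\}.
\]
Return times can be added in the following sense:
\begin{equation}\label{eq:add}
a'\in\mathcal R\big(B\cap(B-a)\big)\ \Longrightarrow\ a+a'\in\mathcal R(B).
\end{equation}
Indeed, let $Y=B\cap(B-a)$. If $\xi\in Y$ and $\xi+a'\in Y$, then $\xi\in B$ and $\xi+a'+a\in B$, so $Y\cap(Y-a')\subseteq B\cap(B-(a+a'))$.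

Szemer\'edi's theorem states that for all $\delta>0$ and $\ell\in\mathbb N$ there is $L_0$ such that every subset with at least $\delta L$ elements of an interval of length $L\ge L_0$ contains an arithmetic progression of length $\ell$ with positive difference. In particular every dense set contains arbitrarily long progressions. For this section we need one consequence: \emph{if $B$ is dense and $R\in\mathbb N$, then for some $\tau\in\mathbb N$ the set $W_\tau=\{w:w+\lambda\tau\in B\text{ for all integers }|\lambda|\le R\}$ is dense.} To prove it, let $\delta=d^*(B)$ and take $L_0$ for density $\delta/2$ and length $2R+1$. Cut long intervals, in which the proportion of $B$ tends to $\delta$, into blocks of length $L_0$. If a proportion $\beta$ of the blocks contain at least $\delta L_0/2$ elements of $B$, then $\beta+\delta/2\ge\delta-o(1)$. Each such block contains the center of a progression with difference less than $L_0$. So $\bigcup_{\tau<L_0}W_\tau$ has upper Banach density at least $\delta/(2L_0)$, and some $W_\tau$ is dense.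

\subsection*{Two colors}
We look for $y,s$ such that $u=y+s$, $v=y-s$ and $x=4sy$ have the same color. Let $B_0$ be a dense color class. Choose $\tau_1$ such that $W_1=\{w:w,\ w\pm\tau_1\in B_0\}$ is dense, and put $m_1=4\tau_1$. By \eqref{eq:dilate} the set $m_1W_1$ is dense; let $B_1\subseteq m_1W_1$ be a dense monochromatic subset. If $B_1$ has the color of $B_0$, any $x=m_1w\in B_1$ gives a solution with $y=w$ and $s=\tau_1$.

Otherwise we repeat the step inside $B_1$, and we prepare for both possible colors of the next set. Choose $\tau_2$ such that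
\[
W_2=\{w:\ w,\ w\pm\tau_2,\ w\pm m_1^2\tau_2\in B_1\}
\]
is dense, put $m_2=4\tau_2$, and let $B_2\subseteq m_2W_2$ be dense and monochromatic. Let $x=m_2w\in B_2$ with $w\in W_2$. If $B_2$ has the color of $B_1$, take $y=w$ and $s=\tau_2$. If not, $B_2$ has the color of $B_0$. Since $B_1\subseteq m_1B_0$, we may divide $w$ and $w\pm m_1^2\tau_2$ by $m_1$: with $y=w/m_1$ and $s=m_1\tau_2$ we get $y\pm s\in B_0$ and $4sy=4\tau_2w=x$.

The last case contains the idea. The product $sy$ does not change under $(y,s)\mapsto(y/M,Ms)$, and the pattern $y\pm s$ in an earlier set is visible in a later set, dilated by $M$, as $w\pm M^2\tau$. With $r$ colors one runs $r$ steps, prepares at each step for all earlier sets, and finishes by the pigeonhole principle.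

\subsection*{The obstacle}
Now let $f=F/C$. The equation of Theorem~\ref{thm:key} reads $x-f(t)=\frac DC(u^2-v^2)$. The construction, with constants adjusted, yields a dense set $B_j$ inside a color class $A$ such that \emph{every} $z\in B_j$ equals $\frac DC(u^2-v^2)$ with $u\ne v$ in $A$. It then suffices to find $t\in A$ with $f(t)\in\mathcal R(B_j)$: some $z\in B_j$ has $x=z+f(t)\in B_j$. So we want the class $A$ to supply return times for every dense set, and some classes do not. Let $f(t)=t$, let $\alpha\in\mathbb R$, and cut $\mathbb R/\mathbb Z$ into four half-open arcs of length $\frac14$. For one of the arcs the set $E$ of $x$ with $\alpha x$ in that arc is dense, and if $x,x+t\in E$, then $\alpha t$ is at distance less than $\frac14$ from $\mathbb Z$. So a class of numbers $t$ with $\alpha t$ at distance at least $\frac14$ from $\mathbb Z$ contains no return time of $E$; for $\alpha=\frac12$ this is the class of odd numbers.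

The construction above has no control over the colors that occur in $m_jW_j$. To keep $z=4\tau w$ out of a class $A$ that contains no $t$ with $f(t)\in\mathcal R(E)$, it is enough to arrange that $f(4\tau w)\in\mathcal R(E)$. Thus the pair $(w,\tau)$ must satisfy two conditions at once: it must describe a progression in the previous set, and a polynomial in $(w,\tau)$ must be a return time of finitely many given dense sets. We need a notion of largeness for sets of pairs, closed under finite intersections, in which both conditions hold for most pairs. An idempotent ultrafilter provides it.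

\section{Idempotent ultrafilters}\label{sec:ultra}

\subsection*{Standard facts}
An \emph{ultrafilter} on a set $S$ is a family $q$ of nonempty subsets of $S$ that is closed under supersets and finite intersections and contains $E$ or $S\setminus E$ for each $E\subseteq S$. Every family of subsets in which all finite intersections are nonempty is contained in an ultrafilter. A property holds for \emph{$q$-most} $n$ if the set of $n$ with that property is in $q$. Finitely many properties that each hold for $q$-most $n$ hold simultaneously for $q$-most $n$, and exactly one part of a finite partition of $S$ is in $q$. For a bounded complex family $(a_n)_{n\in S}$ there is a unique number $a=\lim_{n\to q}a_n$ such that, for each $\varepsilon>0$, $|a_n-a|<\varepsilon$ for $q$-most $n$. This limit is linear, preserves weak inequalities, commutes with continuous functions, and depends only on the values $a_n$ on any set in $q$.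

Let $S\subseteq\mathbb Z^\nu$ be an additive semigroup, that is, a nonempty set closed under addition. The set $\beta S$ of ultrafilters on $S$ is a compact Hausdorff space in which the sets $\{q:E\in q\}$, $E\subseteq S$, form a basis of clopen sets. For $m\in S$ put $E-m=\{n\in S:m+n\in E\}$, and define $q+q'$ by
\[
E\in q+q'\iff\{m\in S:E-m\in q'\}\in q .
\]
This operation is associative, and $q\mapsto q+q'$ is continuous for each fixed $q'$; thus $\beta S$ is a compact Hausdorff right topological semigroup. The Ellis--Numakura theorem states that every nonempty compact Hausdorff right topological semigroup has an idempotent. So every nonempty closed subsemigroup of $\beta S$ contains some $q$ with $q+q=q$.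

Let $q$ be idempotent. By definition,
\begin{equation}\label{eq:star}
E\in q\ \Longrightarrow\ E^*:=\{m\in S:E-m\in q\}\in q ,
\end{equation}
and for bounded $(a_n)_{n\in S}$ and $T\ge1$,
\begin{equation}\label{eq:iter}
\lim_{m_1\to q}\cdots\lim_{m_T\to q}a_{m_1+\dots+m_T}=\lim_{n\to q}a_n ,
\end{equation}
where the innermost limit is taken first. For $T=2$ let $b_m=\lim_{n\to q}a_{m+n}$, $b=\lim_{m\to q}b_m$ and $E=\{n:|a_n-b|<2\varepsilon\}$. If $|b_m-b|<\varepsilon$, then $E-m\supseteq\{n:|a_{m+n}-b_m|<\varepsilon\}\in q$. So $E\in q+q=q$, which proves the case $T=2$. For $T>2$, induction applied to $n\mapsto a_{m_1+n}$ turns the inner $T-1$ limits into $\lim_{n\to q}a_{m_1+n}$, and the case $T=2$ finishes the proof.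

\subsection*{Two idempotents}
The first idempotent lives on $\mathbb N$ and replaces the choice of a dense part of a partition.

\begin{lemma}\label{lem:p}
There is an idempotent $p\in\beta\mathbb N$ all of whose members are dense.
\end{lemma}

\begin{proof}
Let $\mathcal D$ be the set of ultrafilters all of whose members are dense. Its complement is the union of the open sets $\{q:E\in q\}$ with $d^*(E)=0$, so $\mathcal D$ is closed. By subadditivity and $d^*(\mathbb N)=1$, finite intersections of sets with complement of density $0$ are nonempty. An ultrafilter that contains all such sets contains no set of density $0$, so $\mathcal D\ne\emptyset$. If $q,q'\in\mathcal D$ and $E\in q+q'$, then $E-m\in q'$ for some $m\in\mathbb N$, and $d^*(E)\ge d^*(E-m)>0$. So $\mathcal D$ is a subsemigroup, and the Ellis--Numakura theorem applies.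
\end{proof}

We fix such a $p$ for the rest of the paper. The second idempotent lives on pairs (center, difference) and sees every member of $p$ as full of progressions.

\begin{lemma}\label{lem:q}
Let $\Lambda\subset\mathbb Z$ be finite and nonempty, and let $S=\{(n,\rho)\in\mathbb N^2:n+\lambda\rho\ge1\text{ for all }\lambda\in\Lambda\}$. There is an idempotent $q\in\beta S$ such that for every $A\in p$, $q$-most $(n,\rho)\in S$ satisfy $n+\lambda\rho\in A$ for all $\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
The maps $\pi_\lambda(n,\rho)=n+\lambda\rho$ are homomorphisms from the semigroup $S$ to $\mathbb N$. Let $\mathcal T$ be the set of $q\in\beta S$ with $\pi_\lambda^{-1}(A)\in q$ for all $A\in p$ and $\lambda\in\Lambda$. It is an intersection of clopen sets, hence closed.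

For $A\in p$ let $S_A=\bigcap_{\lambda\in\Lambda}\pi_\lambda^{-1}(A)$. Since $A$ is dense, Szemer\'edi's theorem gives a progression in $A$ of length $2\max_\Lambda|\lambda|+1$; its center $n$ and difference $\rho\ge1$ form a point of $S_A$. Also $S_A\cap S_{A'}=S_{A\cap A'}$. So the sets $S_A$ lie in a common ultrafilter, and $\mathcal T\neq\emptyset$.

Let $q,q'\in\mathcal T$, $A\in p$, $\lambda\in\Lambda$. For $s\in S$ we have $\pi_\lambda^{-1}(A)-s=\pi_\lambda^{-1}(A-\pi_\lambda(s))$, and this set is in $q'$ whenever $\pi_\lambda(s)\in A^*$. By \eqref{eq:star}, $A^*\in p$, so $\pi_\lambda(s)\in A^*$ for $q$-most $s$. Hence $\pi_\lambda^{-1}(A)\in q+q'$, and $\mathcal T$ is a subsemigroup. Any idempotent of $\mathcal T$ has the required property.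
\end{proof}

\section{Polynomial recurrence along an idempotent}\label{sec:rec}

\begin{lemma}[Recurrence]\label{lem:rec}
Let $S\subseteq\mathbb Z^\nu$ be an additive semigroup, let $q\in\beta S$ be idempotent, let $g\in\mathbb Q[X_1,\dots,X_\nu]$ satisfy $g(0)=0$, and let $B\subseteq\mathbb N$ be dense. Then $g(n)\in\mathcal R(B)$ for $q$-most $n\in S$; in particular $g(n)\in\mathbb Z$ for $q$-most $n$.
\end{lemma}

Both hypotheses are needed. Let $B$ be the set of even numbers, so that $\mathcal R(B)=2\mathbb Z$. The conclusion fails for $g(n)=2n+1$ and any $q$, and for $g(n)=n$ and any ultrafilter on $\mathbb N$ that contains the odd numbers.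

The proof writes the correlations of $B$ as Fourier coefficients of a measure $\mu$ on $\mathbb T=\mathbb R/\mathbb Z$ with an atom at $0$, and shows that the rest of $\mu$ cannot cancel the contribution of the atom. We write $e(\theta)=e^{2\pi i\theta}$. We begin with a criterion of van der Corput type for weak convergence to zero.

\begin{lemma}\label{lem:vdc}
Let $q\in\beta S$ be idempotent and let $(v_n)_{n\in S}$ be vectors of norm at most $R$ in a Hilbert space. If $\lim_{m\to q}\lim_{n\to q}\langle v_{m+n},v_n\rangle=0$, then $\lim_{n\to q}\langle v_n,w\rangle=0$ for every vector $w$.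
\end{lemma}

\begin{proof}
Fix $T\ge1$. For $m_1,\dots,m_T\in S$ put $s_i=m_i+\dots+m_T$ and $V=\frac1T\sum_{i=1}^Tv_{s_i}$, and write $\operatorname{Lim}$ for $\lim_{m_1\to q}\cdots\lim_{m_T\to q}$. By \eqref{eq:iter}, $\operatorname{Lim}\langle v_{s_i},w\rangle=\lim_{n\to q}\langle v_n,w\rangle$ for each $i$, so by Cauchy--Schwarz
\[
\Big|\lim_{n\to q}\langle v_n,w\rangle\Big|=|\operatorname{Lim}\langle V,w\rangle|\le\big(\operatorname{Lim}\|V\|^2\big)^{1/2}\|w\| .
\]
Expand $\|V\|^2=T^{-2}\sum_{i,j}\langle v_{s_i},v_{s_j}\rangle$. The diagonal contributes at most $R^2/T$. For $i<j$ write $s_i=\alpha+s_j$ with $\alpha=m_i+\dots+m_{j-1}\in S$; the point of using tail sums is that $\alpha$ involves only variables outside those of $s_j$. By \eqref{eq:iter}, the limits over $m_j,\dots,m_T$ give $b_\alpha:=\lim_{n\to q}\langle v_{\alpha+n},v_n\rangle$, and then the limits over $m_i,\dots,m_{j-1}$ give $\lim_{\alpha\to q}b_\alpha=0$. The terms with $i>j$ are complex conjugates of these. So $\operatorname{Lim}\|V\|^2\le R^2/T$ for every $T$.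
\end{proof}

Let $\mu$ be a finite positive Borel measure on $\mathbb T$, and let $h\in\mathbb Z[X_1,\dots,X_\nu]$. The map $\psi\mapsto\lim_{n\to q}\int e(h(n)\theta)\psi(\theta)\,d\mu$ is a linear functional of norm at most $1$ on $L^1(\mu)$. Since $L^1(\mu)^*=L^\infty(\mu)$, there is $\varphi_h\in L^\infty(\mu)$ with $|\varphi_h|\le1$ and
\begin{equation}\label{eq:phi}
\lim_{n\to q}\int e(h(n)\theta)\psi\,d\mu=\int\varphi_h\psi\,d\mu\qquad(\psi\in L^1(\mu)).
\end{equation}
This weak-$*$ limit is not the pointwise limit, because dominated convergence fails along ultrafilters. For $S=\mathbb N$ and $h(n)=n$, the number $\zeta=\lim_{n\to q}e(n\theta)$ satisfies $|\zeta|=1$ and, by \eqref{eq:iter}, $\zeta=\zeta^2$, so $\zeta=1$ for every $\theta$; but for Lebesgue measure $\int e(n\theta)\,d\theta=0$ for all $n\ge1$.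

\begin{lemma}\label{lem:01}
Let $q\in\beta S$ be idempotent. If $h\in\mathbb Z[X_1,\dots,X_\nu]$ and $h(0)=0$, then $\varphi_h\in\{0,1\}$ $\mu$-almost everywhere.
\end{lemma}

For linear $h$ the identity $e(h(m+n)\theta)=e(h(m)\theta)e(h(n)\theta)$ and \eqref{eq:iter} give $\varphi_h=\varphi_h^2$. For $g(n)=n^2$ there is an extra factor $e(2mn\theta)$. By the linear case, as $n\to q$ this factor tends to $1$ on a set $Z$ and weakly to $0$ off $Z$. On $Z$ it is harmless, and off $Z$ it produces the orthogonality in Lemma~\ref{lem:vdc}. The difficulty is that $Z$ depends on $m$. We therefore partition $\mathbb T$ into pieces on which the alternative, for each $m$, is the same at all points. A group structure makes the number of pieces countable.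

\begin{proof}
Let $\mathcal P_k$ be the additive group of $h\in\mathbb Z[X_1,\dots,X_\nu]$ with $h(0)=0$ and $\deg h\le k$. We use induction on $k$. The group $\mathcal P_0$ consists of $h=0$, and $\varphi_0=1$. Let $k\ge1$ and assume the statement for $\mathcal P_{k-1}$.

\emph{The partition.} For $h\in\mathcal P_{k-1}$ choose a Borel set $Z_h$ with $\varphi_h=1_{Z_h}$ almost everywhere, with $Z_0=\mathbb T$. On $Z_h$ the convergence is strong: by \eqref{eq:phi},
\begin{equation}\label{eq:strong}
\int_{Z_h}|e(h(n)\theta)-1|^2d\mu=2\mu(Z_h)-2\operatorname{Re}\int_{Z_h}e(h(n)\theta)\,d\mu\longrightarrow0\quad(n\to q).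
\end{equation}
Since $|e(\alpha-\beta)-1|\le|e(\alpha)-1|+|e(\beta)-1|$, it follows that $e((h-h')(n)\theta)\to1$ in $L^2(Z_h\cap Z_{h'},\mu)$, so almost every point of $Z_h\cap Z_{h'}$ lies in $Z_{h-h'}$. There are countably many pairs $h,h'$. Hence there is a Borel set $\mathbb T'$ of full measure such that for every $\theta\in\mathbb T'$ the set $\Gamma(\theta)=\{h\in\mathcal P_{k-1}:\theta\in Z_h\}$ contains $0$ and is closed under differences, that is, it is a subgroup. Every subgroup of the finitely generated abelian group $\mathcal P_{k-1}$ is finitely generated, so there are countably many subgroups $\Gamma$. The Borel sets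
\[
X_\Gamma=\{\theta\in\mathbb T':\Gamma(\theta)=\Gamma\}=\mathbb T'\cap\bigcap_{h\in\Gamma}Z_h\setminus\bigcup_{h\notin\Gamma}Z_h
\]
form a countable partition of $\mathbb T'$.

\emph{The alternative.} Let $g\in\mathcal P_k$. For $m\in S$ the polynomial $\Delta_mg(n)=g(m+n)-g(m)-g(n)$ in $n$ has integer coefficients, vanishes at $n=0$ and has degree at most $k-1$, so $\Delta_mg\in\mathcal P_{k-1}$. Fix $\Gamma$ and let $\mathcal M=\{m\in S:\Delta_mg\in\Gamma\}$. We show that $\varphi_g\in\{0,1\}$ almost everywhere on $X_\Gamma$.

\emph{Case 1: $\mathcal M\in q$.} Let $\psi$ be bounded, Borel and supported on $X_\Gamma$. For $m\in\mathcal M$ we have $X_\Gamma\subseteq Z_{\Delta_mg}$, so \eqref{eq:strong} gives $e(\Delta_mg(n)\theta)\to1$ in $L^2(X_\Gamma,\mu)$ as $n\to q$, and this factor may be dropped from the inner limit below. By \eqref{eq:iter} and two applications of \eqref{eq:phi},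
\begin{align*}
\int\varphi_g\psi\,d\mu&=\lim_{m\to q}\lim_{n\to q}\int e(g(m)\theta)\,e(g(n)\theta)\,e(\Delta_mg(n)\theta)\,\psi\,d\mu\\
&=\lim_{m\to q}\int e(g(m)\theta)\,\varphi_g\psi\,d\mu=\int\varphi_g^2\psi\,d\mu .
\end{align*}
So $\varphi_g=\varphi_g^2$ almost everywhere on $X_\Gamma$.

\emph{Case 2: $S\setminus\mathcal M\in q$.} Let $v_n=e(g(n)\theta)$ in $L^2(X_\Gamma,\mu)$. For $m\notin\mathcal M$ the set $X_\Gamma$ is disjoint from $Z_{\Delta_mg}$, so $\varphi_{\Delta_mg}=0$ almost everywhere on $X_\Gamma$. Since $g(m+n)-g(n)=g(m)+\Delta_mg(n)$,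
\[
\lim_{n\to q}\langle v_{m+n},v_n\rangle=\int_{X_\Gamma}e(g(m)\theta)\,\varphi_{\Delta_mg}\,d\mu=0\qquad(m\notin\mathcal M).
\]
Lemma~\ref{lem:vdc} with $w=\varphi_g|_{X_\Gamma}$ and \eqref{eq:phi} give $\int_{X_\Gamma}|\varphi_g|^2d\mu=\lim_{n\to q}\langle v_n,w\rangle=0$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:rec}]
\emph{Reduction to integer coefficients.} Let $N$ be a common denominator of the coefficients of $g$. Since $g(0)=0$, the polynomial $g(NX)$ has integer coefficients. One residue class $E=\{n\in S:n\equiv a\bmod N\mathbb Z^\nu\}$ is in $q$. By \eqref{eq:star} there is $m\in E\cap E^*$, and $E-m=S\cap N\mathbb Z^\nu$; so $S\cap N\mathbb Z^\nu\in q$. The map $n\mapsto Nn$ is an isomorphism from the semigroup $S'=\{n\in\mathbb Z^\nu:Nn\in S\}$ onto $S\cap N\mathbb Z^\nu$, and $q'=\{E'\subseteq S':NE'\in q\}$ is an ultrafilter on $S'$. It is idempotent: for $E'\in q'$ and $m'\in S'$ we have $NE'-Nm'=N(E'-m')$, so $N\{m':E'-m'\in q'\}=(NE')^*\cap N\mathbb Z^\nu\in q$; thus $q'\subseteq q'+q'$, and an inclusion of ultrafilters is an equality. The statement for $(S',q',g(NX))$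 implies the statement for $(S,q,g)$. So we may assume that $g$ has integer coefficients.

\emph{The spectral measure.} Let $\delta=d^*(B)$, and regard $1_B$ as a function on $\mathbb Z$. Choose intervals $I_1,I_2,\ldots\subset\mathbb N$ with $|I_s|\to\infty$ and $|B\cap I_s|/|I_s|\to\delta$. By a diagonal argument we may pass to a subsequence along which
\[
\gamma(n)=\lim_{s\to\infty}\frac1{|I_s|}\sum_{x\in I_s}1_B(x)1_B(x+n)
\]
exists for every $n\in\mathbb Z$. Then $d^*(B\cap(B-n))\ge\gamma(n)$, so $\gamma(n)>0$ implies $n\in\mathcal R(B)$. Replacing $x$ by $x+n'$ changes an average over $I_s$ of a function bounded by $1$ by at most $2|n'|/|I_s|$. Hence for $n_i\in\mathbb Z$ and $\zeta_i\in\mathbb C$,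
\begin{equation}\label{eq:pd}
\sum_{i,j}\zeta_i\overline{\zeta_j}\,\gamma(n_i-n_j)=\lim_{s\to\infty}\frac1{|I_s|}\sum_{x\in I_s}\Big|\sum_i\zeta_i1_B(x+n_i)\Big|^2\ge0 .
\end{equation}
Herglotz's theorem states that a function on $\mathbb Z$ with this positivity property has the form $\gamma(n)=\int_{\mathbb T}e(n\theta)\,d\mu(\theta)$ for a finite positive Borel measure $\mu$. The functions $|\frac1T\sum_{i=1}^Te(i\theta)|^2$ are bounded by $1$ and converge pointwise to $1_{\{0\}}$ as $T\to\infty$, and their integrals equal $T^{-2}\sum_{i,j\le T}\gamma(i-j)$. By \eqref{eq:pd} and Cauchy--Schwarz, each integral is at least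
\[
\lim_{s\to\infty}\Big(\frac1{|I_s|}\sum_{x\in I_s}\frac1T\sum_{i=1}^T1_B(x+i)\Big)^2=\delta^2 .
\]
Dominated convergence gives $\mu(\{0\})\ge\delta^2$.

\emph{Conclusion.} By \eqref{eq:phi} with $\psi=1_{\{0\}}$ we have $\int_{\{0\}}\varphi_g\,d\mu=\mu(\{0\})$, and $\varphi_g\ge0$ by Lemma~\ref{lem:01}. Therefore
\[
\lim_{n\to q}\gamma(g(n))=\int\varphi_g\,d\mu\ge\mu(\{0\})\ge\delta^2>0 ,
\]
and $\gamma(g(n))>0$ for $q$-most $n$.
\end{proof}

\section{Dilating inside good colors}\label{sec:key}

We prove Theorem~\ref{thm:key}. Interchanging $u$ and $v$ replaces $D$ by $-D$, so we may assume $D/C>0$. Put $K=4|D|$ and $f=F/C\in\mathbb Q[t]$; then $f(0)=0$. Fix a coloring with $r$ classes. Call a class $A$ \emph{good} if for every dense $B\subseteq\mathbb N$ there is $t\in A$ with $f(t)\in\mathcal R(B)$, and \emph{bad} otherwise. For each bad class $A$ fix a dense set $E_A$ with $f(t)\notin\mathcal R(E_A)$ for all $t\in A$. Thus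
\begin{equation}\label{eq:avoid}
z\in\mathbb N,\ f(z)\in\mathcal R(E_A)\ \Longrightarrow\ z\notin A .
\end{equation}
The class $A_0$ that belongs to $p$ is good: if $B$ is dense, then Lemma~\ref{lem:rec} with $S=\mathbb N$, $q=p$, $g=f$ shows that $p$-most $t$ satisfy $f(t)\in\mathcal R(B)$, and $p$-most $t$ lie in $A_0$.

The later sets of the construction are dilates, and nothing ties their color to $p$. We keep them in the form $h+MN$ with $N\in p$. Such a set is dense by \eqref{eq:dilate}, and both Lemma~\ref{lem:q} and Lemma~\ref{lem:rec} can be applied to it through the parameter set $N$.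

\begin{lemma}[One step]\label{lem:step}
Let $B=h+MN$ with integers $h\ge0$, $M\ge1$ and $N\in p$, and let $\Lambda\subset\mathbb Z$ be finite with $0\in\Lambda$. There are $\tau,h'\in\mathbb N$ and $N'\in p$ such that, with $M'=K\tau M$, the set $B'=h'+M'N'$ has the following properties.
\begin{enumerate}
\item[(i)] $B'$ is contained in a good class.
\item[(ii)] Every $z\in B'$ has the form $z=K\tau w$ with $w+\lambda\tau\in B$ for all $\lambda\in\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first choose one base point $w_0$ together with $\tau$, and then show that $p$-most points $w=w_0+Mn$ work with the same $\tau$. To keep $w+\lambda\tau$ in the residue class of $h$ modulo $M$ we take $\tau=M\rho$.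

\emph{The base point.} Take $S$ and $q$ from Lemma~\ref{lem:q} for $\Lambda$. By \eqref{eq:star}, $N^*\in p$, so $q$-most $(n_0,\rho)\in S$ satisfy
\begin{equation}\label{eq:base1}
N-(n_0+\lambda\rho)\in p\qquad\text{for all }\lambda\in\Lambda .
\end{equation}
Let $P(n_0,\rho)=KM\rho\,(h+Mn_0)$, which is a positive integer on $S$. The factor $\rho$ gives $P(0,0)=0$ whatever $h$ is; this is why $\rho$ must be chosen together with $n_0$ and not before it. As $f(0)=0$, the polynomial $f\circ P$ vanishes at the origin, and Lemma~\ref{lem:rec} on $(S,q)$ shows that $q$-most $(n_0,\rho)$ satisfy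
\begin{equation}\label{eq:base2}
f(P(n_0,\rho))\in\mathcal R(E_A)\qquad\text{for each of the finitely many bad classes }A .
\end{equation}
Fix $(n_0,\rho)$ with \eqref{eq:base1} and \eqref{eq:base2}, and put
\[
\tau=M\rho,\qquad w_0=h+Mn_0,\qquad h'=K\tau w_0=P(n_0,\rho),\qquad M'=K\tau M .
\]

\emph{Progressions.} By \eqref{eq:base1}, $N_1=\bigcap_{\lambda\in\Lambda}\big(N-(n_0+\lambda\rho)\big)\in p$. For $n\in N_1$ put $w=w_0+Mn$. Then $K\tau w=h'+M'n$, and for $\lambda\in\Lambda$,
\[
w+\lambda\tau=h+M(n_0+\lambda\rho+n)\in h+MN=B .
\]
So (ii) holds for every $N'\subseteq N_1$.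

\emph{Avoiding bad classes.} Let $A$ be bad. By \eqref{eq:base2}, $a=f(h')$ is an integer and $Y=E_A\cap(E_A-a)$ is dense. The polynomial $g(n)=f(h'+M'n)-f(h')$ vanishes at $0$, so Lemma~\ref{lem:rec} on $(\mathbb N,p)$ gives $g(n)\in\mathcal R(Y)$ for $p$-most $n$. For such $n$, \eqref{eq:add} gives $f(h'+M'n)=a+g(n)\in\mathcal R(E_A)$, and $h'+M'n\notin A$ by \eqref{eq:avoid}. Hence for $p$-most $n$ the number $h'+M'n$ lies in a good class. As there are finitely many classes, some good class $A'$ has $N':=\{n\in N_1:h'+M'n\in A'\}\in p$.
\end{proof}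

\begin{proof}[Proof of Theorem~\ref{thm:key}]
We construct sets $B_j=h_j+M_jN_j$ with $N_j\in p$, each contained in a good class $A_j$, for $j=0,1,\dots,r$. Start with $h_0=0$, $M_0=1$, $B_0=N_0=A_0$. Let $1\le j\le r$, and suppose that $B_0,\dots,B_{j-1}$ are constructed with $M_0\mid M_1\mid\dots\mid M_{j-1}$. Apply Lemma~\ref{lem:step} to $B_{j-1}$ with
\[
\Lambda_j=\{0\}\cup\big\{\pm|C|\,(M_{j-1}/M_i)^2:\ 0\le i\le j-1\big\}
\]
to obtain $\tau_j$ and $B_j$, with $M_j=K\tau_jM_{j-1}$. Property (ii) with $\lambda=0$ gives $B_j\subseteq(M_j/M_{j-1})B_{j-1}$, and by iteration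
\begin{equation}\label{eq:nest}
B_l\subseteq(M_l/M_i)\,B_i\qquad(0\le i\le l\le r).
\end{equation}

Among the $r+1$ classes $A_0,\dots,A_r$ two coincide, say $A_i=A_j=A$ with $i<j$. The set $B_j$ is dense by \eqref{eq:dilate}, and $A$ is good, so there is $t\in A$ with $f(t)\in\mathcal R(B_j)$. Choose $z\in B_j$ with $x:=z+f(t)\in B_j\subseteq A$. Put $M=M_{j-1}/M_i$ and $\tau=\tau_j$. By (ii), $z=K\tau w$ where $w$ and $w\pm|C|M^2\tau$ lie in $B_{j-1}$, and $B_{j-1}\subseteq MB_i$ by \eqref{eq:nest}. Dividing by $M$, and putting $y=w/M$ and $s=|C|M\tau\ge1$, we get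
\[
u:=y+s\in B_i\subseteq A,\qquad v:=y-s\in B_i\subseteq A,\qquad u\ne v .
\]
Since $D/C=|D|/|C|$,
\[
\frac DC(u^2-v^2)=\frac{|D|}{|C|}\cdot4sy=4|D|\,M\tau\cdot\frac wM=K\tau w=z .
\]
Therefore $Cx=Cz+F(t)=D(u^2-v^2)+F(t)$ with $u,v,x,t\in A$.
\end{proof}

The hypothesis $F(0)=0$ enters through the three applications of Lemma~\ref{lem:rec}, and it cannot simply be dropped: $2x=2(u^2-v^2)+1$ has no integer solution.

\section{Merging variables}\label{sec:suff}

\begin{proof}[Proof of Theorem~\ref{thm:suff}]
Since all coefficients are nonzero, a nonempty zero-sum index set $J$ has $|J|\ge2$.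

\emph{Case A: $(c_i)$ satisfies the Rado condition.} Let $\sum_{i\in J}c_i=0$ with $J\ne\emptyset$, fix $i_0\in J$ and put $c=c_{i_0}$. Set $x_{i_0}=x'$, set $x_i=x$ for $i\in J\setminus\{i_0\}$, and set all other variables (the $x_i$ with $i\notin J$, all $y_j$ and all $z$-variables) equal to $t$. Since $\sum_{i\in J\setminus\{i_0\}}c_i=-c$, the equation becomes $x'-x=Q(t)$ with
\[
Q(t)=\frac1c\Big(t^2\sum_jd_j+G(t,\dots,t)-t\sum_{i\notin J}c_i\Big)\in\mathbb Q[t],
\]
and $Q(0)=0$ because $G$ has zero constant term. Given a finite coloring, let $A$ be the class in $p$. It is dense, so by Lemma~\ref{lem:rec} $p$-most $t$ satisfy $Q(t)\in\mathcal R(A)$; fix such a $t$ in $A$. The dense set $A\cap(A-Q(t))$ is infinite, so it contains some $x\ne t$. Then $x$, $x'=x+Q(t)$ and $t$ lie in $A$ and give a monochromatic solution. The value $x$ occurs because $|J|\ge2$, and the value $t$ occurs because $m\ge1$, so the solution is not constant.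

\emph{Case B: $(c_i)$ does not satisfy the Rado condition and $(d_j)$ does.} Then $C:=\sum_{i=1}^nc_i\ne0$. Let $\sum_{j\in J}d_j=0$ with $J\ne\emptyset$, and fix $j_0\in J$. Set all $x_i=x$, set $y_{j_0}=u$, set $y_j=v$ for $j\in J\setminus\{j_0\}$, and set the $y_j$ with $j\notin J$ and all $z$-variables equal to $t$. Since $\sum_{j\in J\setminus\{j_0\}}d_j=-d_{j_0}$, the equation becomes
\[
Cx=d_{j_0}(u^2-v^2)+F(t),\qquad F(t)=t^2\sum_{j\notin J}d_j+G(t,\dots,t),
\]
with $F\in\mathbb Z[t]$ and $F(0)=0$. Theorem~\ref{thm:key} gives a monochromatic solution with $u\ne v$, and both values occur because $|J|\ge2$.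
\end{proof}

\begin{remark}[Higher degrees]
Let $k\ge2$ and consider $\sum_ic_ix_i=\sum_jd_jy_j^k$. If $(c_i)$ satisfies the Rado condition, the argument of Case~A applies with $t^k$ in place of $t^2$ in $Q$, so the equation is nontrivially partition regular. Case~B rests on the identity $(y+s)^2-(y-s)^2=4sy$ and on its invariance under $(y,s)\mapsto(y/M,Ms)$. We make no claim for $k\ge3$ when only $(d_j)$ satisfies the Rado condition.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Partition Regularity Of Nonlinear Diophantine Equations},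
\texttt{https://www.math.uci.edu/\textasciitilde isaac/Honolulu\_LuperiBaglini.pdf}.

\end{thebibliography}
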